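\title{Solutions of $f''+(e^{P}+Q)f=0$ have infinite exponent of convergence when $\deg Q>2\deg P-2$}

\begin{abstract}
Let $P$ and $Q$ be polynomials of degrees $n\ge1$ and $m\ge0$, and let $a$ be the leading coefficient of $P$. For $m>2(n-1)$ it is known that the zeros of a non-trivial solution $f$ of $f''+(e^{P}+Q)f=0$ have exponent of convergence $(m+2)/2$ or $\infty$. We show that the first value never occurs: every non-trivial solution satisfies $\log N(r,1/f)\sim\frac12|a|r^n$. A solution with fewer zeros would decay in every second one of infinitely many strips along a ray on which $az^n>0$, and each pair of such strips imposes a quantization condition; these conditions cannot hold together. The same method shows that, for arbitrary degrees, a finite exponent of convergence forces $m=2(n-1)$ and determines the leading coefficient of $Q$ up to the square of an odd integer.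
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $P$ and $Q$ be polynomials of degrees $n\ge1$ and $m\ge0$, with leading coefficients $a\ne0$ and $b\ne0$. We study the zeros of the solutions of
\begin{equation}\label{eq:main}
f''+\bigl(e^{P(z)}+Q(z)\bigr)f=0 .
\end{equation}
The coefficient is entire, so all solutions are entire. For an entire function $f\not\equiv0$ let $n(r,1/f)$ be the number of zeros in $|z|\le r$, counted with multiplicity, and put
\[
N(r,1/f)=\int_0^r\frac{n(t,1/f)-n(0,1/f)}{t}\,dt+n(0,1/f)\log r,\qquad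
\lambda(f)=\limsup_{r\to\infty}\frac{\log N(r,1/f)}{\log r}.
\]
The number $\lambda(f)$, the \emph{exponent of convergence} of the zeros, measures their number on the scale of powers of $r$: $\lambda(\sin z)=1$, while $\lambda(\sin e^z)=\infty$ because of the zeros $\log(\pi l)$, $l\ge1$. For a function without zeros we put $\lambda(f)=0$. The following result is known.

\begin{theorem}[{\cite[Theorem 4]{Note}}]\label{thm:known}
If $m>2(n-1)$, then every non-trivial solution $f$ of \eqref{eq:main} has $\lambda(f)=(m+2)/2$ or $\lambda(f)=\infty$.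
\end{theorem}

The question, which we take from \cite{Note}, is whether the first case can really occur: are there $P$ and $Q$ with $m>2(n-1)$ and a non-trivial solution $f$ with $\lambda(f)=(m+2)/2$?

A heuristic count suggests that there are. In the $n$ sectors where $\operatorname{Re}az^n<0$ the term $e^P$ is exponentially small, and solutions behave like combinations of $Q^{-1/4}\exp(\pm i\int Q^{1/2})$. The integral has size $|z|^{(m+2)/2}$, and a combination of both exponentials vanishes each time the integral advances by $\pi$ along a curve on which it is real; for $Q=1$ this is $\sin z$. This is the origin of the value $(m+2)/2$. In the $n$ sectors where $\operatorname{Re}az^n>0$ the exponents are $\pm i\int e^{P/2}$, of size up to about $\exp(\frac12|a|r^n)$, and a combination of both exponentials has that many zeros. A finite exponent of convergence therefore requires $f$ to be a single exponential in each of these sectors. This looks like a finite number of conditions, and for one choice of $Q$ they can be met.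

\begin{example}\label{ex:zerofree}
Let $P$ be arbitrary and $f=\exp\int\bigl(ie^{P/2}-\frac14P'\bigr)dz$. Then
\[
\frac{f''}{f}=\Bigl(\frac i2P'e^{P/2}-\frac14P''\Bigr)+\Bigl(ie^{P/2}-\frac14P'\Bigr)^2=-e^P+\frac1{16}P'^2-\frac14P''.
\]
So $f$ is a zero-free solution of \eqref{eq:main} with $Q=-\frac1{16}P'^2+\frac14P''$. Here $m=2(n-1)$ and $16b=-(na)^2$.
\end{example}

A polynomial $Q$ of larger degree has more free coefficients, so one would guess that the conditions can again be met. The guess is wrong.

\begin{theorem}\label{thm:A}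
Let $m>2(n-1)$ and let $f\not\equiv0$ solve \eqref{eq:main}. Then $\lambda(f)=\infty$. More precisely,
\[
\lim_{r\to\infty}\frac{\log N(r,1/f)}{r^n}=\frac{|a|}{2}.
\]
Moreover, for each of the $n$ rays $L$ on which $az^n>0$ and each $\epsilon>0$, the number $n_{L,\epsilon}(r)$ of zeros of $f$ in $|z|<r$ within angle $\epsilon$ of $L$ satisfies
\begin{equation}\label{eq:lower}
\log n_{L,\epsilon}(r)\ge\Bigl(\frac{|a|}2-o(1)\Bigr)r^n\qquad(r\to\infty).
\end{equation}
\end{theorem}

Thus the value $(m+2)/2$ in Theorem~\ref{thm:known} never occurs. The proof does not use Theorem~\ref{thm:known}. By Example~\ref{ex:zerofree} the hypothesis $m>2(n-1)$ cannot be relaxed to $m\ge2(n-1)$. The second result describes the exceptional cases for arbitrary degrees.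

\begin{theorem}\label{thm:B}
Let $n\ge1$ and $m\ge0$ be arbitrary. If \eqref{eq:main} has a non-trivial solution with $\lambda(f)<\infty$, then $m=2(n-1)$ and $16\,b=-(q\,n\,a)^2$ for some odd integer $q$. Conversely, for every $P$ there is such a $Q$ with $q=1$ and a zero-free solution $f$. For $P(z)=z$ every odd $q$ occurs, with $Q=-q^2/16$.
\end{theorem}

The heuristic count fails because a sector $\operatorname{Re}az^n>0$ imposes infinitely many conditions. The exponentials $\exp(\pm i\int e^{P/2})$ exchange growth and decay each time $\operatorname{Im}P$ advances by $2\pi$, so the sector is cut into infinitely many curved strips, and the solution that decays in one strip need not decay two strips later. Section~\ref{sec:model} shows this for $P(z)=z$. After two tools (Section~\ref{sec:tools}) and a change of variable that straightens the strips (Section~\ref{sec:normal}), we prove in Section~\ref{sec:strips} that either \eqref{eq:lower} holds or $f$ decays in every second strip. Sections~\ref{sec:turning}--\ref{sec:quant}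 turn decay in two strips into a quantization condition, Section~\ref{sec:end} shows that these conditions are contradictory, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.

Unless a branch is specified, $\log$ and fractional powers are principal. We write $F\sim G$ if $F/G\to1$, and $F\asymp G$ if $F/G$ lies between two positive constants.

\section{The case $P(z)=z$}\label{sec:model}

We begin with a constant $Q=h$, that is, with
\begin{equation}\label{eq:model}
y''+(e^s+h)y=0,\qquad s=x+i\operatorname{Im}s .
\end{equation}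
The coefficient has period $2\pi i$, so the shift $(Ty)(s)=y(s+2\pi i)$ acts on the two-dimensional space of solutions.

\subsection*{A dichotomy}
Let $h=-1/16$. Example~\ref{ex:zerofree} with $P(s)=s$ gives the solution $y_+$, and $Ty_+=-iy_-$ gives the solution $y_-$, where
\[
y_\pm(s)=e^{-s/4}\exp\bigl(\pm2ie^{s/2}\bigr).
\]
On the line $\operatorname{Im}s=(2j+1)\pi$ we have $2ie^{s/2}=-2(-1)^je^{x/2}$. As $x\to+\infty$, the solution $y_+$ tends to $0$ on the lines with even $j$ and to $\infty$ on those with odd $j$, and $y_-$ does the opposite. A solution $c_+y_++c_-y_-$ with $c_+c_-\ne0$ tends to $\infty$ on all these lines, and it vanishes where $\exp(4ie^{s/2})=-c_-/c_+$, in particular at the points $s_l=2\log(\frac\pi2l+c_0)=2\log l+O(1)$, where $c_0=\frac1{4i}\log(-c_-/c_+)$ and $l\to+\infty$. The disc $|s|\le r$ contains at least $e^{r/2-O(1)}$ of them. So a solution either has the number of zeros predicted by \eqref{eq:lower}, or it decays on every second line. Lemma~\ref{lem:dich} proves this dichotomy in general.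

\subsection*{A quantization condition}
For which $h$ can a solution decay on two lines at distance $4\pi$? We use one fact, the case $A=e^s+h$, $j=0$ of Lemma~\ref{lem:strip} below: the solutions of \eqref{eq:model} that tend to $0$ on $\operatorname{Im}s=\pi$ as $x\to+\infty$ form a one-dimensional space, and no non-trivial one among them tends to $0$ on $\operatorname{Im}s=3\pi$.

\begin{proposition}\label{prop:model}
Let $h\in\mathbb C$.
\begin{itemize}
\item[(a)] If a solution $y\not\equiv0$ of \eqref{eq:model} tends to $0$ as $x\to+\infty$ both on $\operatorname{Im}s=\pi$ and on $\operatorname{Im}s=5\pi$, then $h=-q^2/16$ with an odd integer $q$.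
\item[(b)] If $h=-q^2/16$ with an odd integer $q$, then \eqref{eq:model} has a solution $y\not\equiv0$ with $\lambda(y)\le1$.
\end{itemize}
\end{proposition}

\begin{proof}
Choose $\nu$ with $\nu^2=-4h$ and $\operatorname{Re}\nu\ge0$.

(a) We first compute the trace of $T$. The series $\sum_{l\ge0}c_le^{(l+\nu/2)s}$ solves \eqref{eq:model} if $\bigl((l+\frac\nu2)^2+h\bigr)c_l=l(l+\nu)c_l$ equals $-c_{l-1}$ for $l\ge1$. Since $l+\nu\ne0$, this determines $c_l$ from $c_0=1$, and $|c_l|\le1/l!$, so the series converges everywhere. It is an eigenvector of $T$ with eigenvalue $e^{\pi i\nu}$. The Wronskian of two solutions of \eqref{eq:model} is constant, so $T$ preserves it and $\det T=1$. Hence $\operatorname{tr}T=e^{\pi i\nu}+e^{-\pi i\nu}=2\cos\pi\nu$.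

The solution $T^2y$ tends to $0$ on $\operatorname{Im}s=\pi$, so it is a multiple of $y$. The solution $Ty\not\equiv0$ tends to $0$ on $\operatorname{Im}s=3\pi$ and $y$ does not, so $y$ and $Ty$ are linearly independent. The Cayley--Hamilton theorem gives $T^2y=(\operatorname{tr}T)\,Ty-y$, and therefore $\cos\pi\nu=0$. Thus $\nu=q/2$ with $q$ odd, and $h=-\nu^2/4=-q^2/16$.

(b) Now $\nu=N+\frac12$ with an integer $N\ge0$. With $t=2e^{s/2}$ we have $d/ds=\frac t2\,d/dt$, and \eqref{eq:model} becomes Bessel's equation $t^2y_{tt}+ty_t+(t^2-\nu^2)y=0$. The substitution $y=t^{-1/2}e^{it}v$ turns it into $v_{tt}+2iv_t-(\nu^2-\frac14)t^{-2}v=0$. For $v=\sum_{l\ge0}a_lt^{-l}$ the coefficient of $t^{-l-2}$ vanishes if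
\[
2i(l+1)\,a_{l+1}=\bigl((l+\tfrac12)^2-\nu^2\bigr)a_l .
\]
Starting from $a_0=1$ we get $a_{N+1}=0$, so $v$ is a polynomial in $1/t$; for $q=3$ it is $1+i/t$. Then $y(s)=e^{-s/4}\exp(2ie^{s/2})\,v(2e^{s/2})$ is an entire solution. Its zeros correspond to finitely many values of $t$, each of which gives a progression $s_0+4\pi i\mathbb Z$ of zeros of one multiplicity. So $n(r,1/y)=O(r)$ and $\lambda(y)\le1$.
\end{proof}

With $\Lambda^2=-h$ the condition in (a) reads $2\Lambda\in\mathbb Z+\frac12$.

\subsection*{A non-constant $Q$}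
Let $P(z)=z$ and $m\ge1$, and suppose that $f$ decays on every second line $\operatorname{Im}z=(2j+1)\pi$. At height $2\pi k$ the polynomial $Q$ is large but changes slowly, $Q'/Q=O(1/k)$, so there the equation resembles \eqref{eq:model} with a large constant $h$. The natural place to freeze $Q$ is where $e^z$ and $Q$ balance: at the zero $\zeta_k$ of $e^z+Q$ near $2\pi ik$. Put $\Lambda_k^2=-Q(\zeta_k)$. Sections~\ref{sec:turning}--\ref{sec:quant} prove that the quantization condition survives in the form
\begin{equation}\label{eq:heur}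
2\Lambda_k=N_k+\tfrac12+O(|\Lambda_k|/k)+o(1),\qquad N_k\in\mathbb Z,
\end{equation}
for all large $k$ of one parity. Granting this, two examples show the two ways in which the conditions \eqref{eq:heur} contradict each other.

Let $Q=bz$. From $e^{\zeta_k}=-b\zeta_k$ we get $\zeta_k=2\pi ik+O(\log k)$, so $\Lambda_k=(-2\pi ib)^{1/2}k^{1/2}+o(1)$, and the error in \eqref{eq:heur} is $o(1)$. Since $(k+2)^{1/2}-k^{1/2}\to0$, the integers $N_{k+2}-N_k$ tend to $0$. So $N_k$ is eventually constant, although $|\Lambda_k|\to\infty$.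

Let $Q=c^2z^2$ with $c>0$. Now $\Lambda_k=-ic\zeta_k$ and $\zeta_k=2\pi ik+2\log(-ic\zeta_k)=2\pi ik+2\log k+O(1)$, so
\[
\Lambda_k=2\pi ck-2ic\log k+O(1).
\]
The error in \eqref{eq:heur} is only $O(1)$, and integrality says nothing. But \eqref{eq:heur} also gives $\operatorname{Im}\Lambda_k=O(1)$, whereas $\operatorname{Im}\Lambda_k=-2c\log k+O(1)$. The logarithm records that the balance point $\zeta_k$ drifts to the right as $k$ grows.

\section{Two tools}\label{sec:tools}

We shall often invert a map that is close to the identity near infinity.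

\begin{lemma}\label{lem:inv}
Let $F$ be analytic in $S=\{|\tau|>R,\ \alpha<\arg\tau<\beta\}$, where $\beta-\alpha<2\pi$, and let $F(\tau)=\tau+o(|\tau|)$ uniformly as $\tau\to\infty$ in $S$. Let $\alpha<\alpha'<\beta'<\beta$. Then for large $R'$ there is an injective analytic map $\zeta\mapsto\tau(\zeta)$ from $\{|\zeta|>R',\ \alpha'<\arg\zeta<\beta'\}$ to $S$ with $F(\tau(\zeta))=\zeta$ and $\tau(\zeta)=\zeta+o(|\zeta|)$ uniformly.
\end{lemma}

\begin{proof}
Fix a small $\epsilon\in(0,1)$. For large $R'$ the disc $|\tau-\zeta|\le\epsilon|\zeta|$ lies in $S$, and $|F(\tau)-\tau|<\epsilon|\zeta|$ on it. By Rouch\'e's theorem $F-\zeta$ has, like $\tau-\zeta$, exactly one zero $\tau(\zeta)$ in the open disc, and it is simple. So $F'(\tau(\zeta_0))\ne0$ for each $\zeta_0$. The analytic local inverse of $F$ at $\tau(\zeta_0)$ sends $\zeta$ near $\zeta_0$ into the disc $|\tau-\zeta|<\epsilon|\zeta|$, and by uniqueness it equals $\tau(\zeta)$. Injectivity follows from $F(\tau(\zeta))=\zeta$, and $\tau-\zeta=\tau-F(\tau)=o(|\tau|)=o(|\zeta|)$.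
\end{proof}

The same discs give \emph{Cauchy's estimate in sectors}: if $F$ is analytic and $O(|\zeta|^\gamma)$ in a sector $S$ as above, then $F'=O(|\zeta|^{\gamma-1})$ in every smaller sector, for large $|\zeta|$.

The second tool is the WKB approximation with an error bound. The equation $Y''=\Lambda^2\varphi Y$ has the approximate solution $\varphi^{-1/4}\exp(\Lambda\int\varphi^{1/2})$. The approximation is valid along a path on which the exponential does not decrease, for then an error made early is never amplified relative to the main term. By a \emph{path starting at infinity} we mean a continuous map $t\mapsto s(t)$ on $(-\infty,t_1]$ or on $\mathbb R$, continuously differentiable with non-zero derivative except at finitely many corners, with $s(t)\to\infty$ as $t\to-\infty$.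

\begin{lemma}\label{lem:wkb}
Let $\varphi$ be analytic in a simply connected domain $\Omega$, let $\Lambda\ne0$, and let $\Gamma\subset\Omega$ be a path starting at infinity that avoids the zeros of $\varphi$. Let $\Phi,g,W$ be analytic functions continued along $\Gamma$ with $\Phi^2=\varphi$, $g^{-2}=\Phi$, $W'=\Lambda\Phi$. Suppose that $\operatorname{Re}W$ is non-decreasing along $\Gamma$ and that $V=|\Lambda|^{-1}\int_\Gamma|gg''|\,|ds|<\infty$. Then $Y''=\Lambda^2\varphi Y$ has a solution $Y$, analytic in $\Omega$, such that on $\Gamma$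
\[
Y=ge^W\chi,\qquad Y'=(g'+gW')e^W\chi+g^{-1}e^W\rho,\qquad|\chi-1|\le e^V-1,\qquad|\rho|\le|\Lambda|Ve^V,
\]
and $\chi\to1$ at the start of $\Gamma$. Two paths with a common initial part, and the same $g$ and $W$ on it, give the same $Y$.
\end{lemma}

\begin{proof}
Put $Y_0=ge^W$. From $W'=\Lambda g^{-2}$ we get $2g'W'+gW''=0$, and so $Y_0''=(g''/g+\Lambda^2\varphi)Y_0$. The unwanted term $g''/g$ is removed by the factor $\chi$, which we define by
\begin{equation}\label{eq:volterra}
\chi(s)=1-\frac1{2\Lambda}\int_\infty^s gg''(\xi)\bigl(1-e^{2(W(\xi)-W(s))}\bigr)\chi(\xi)\,d\xi ,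
\end{equation}
the integral being taken along $\Gamma$. For $\xi$ before $s$ the monotonicity of $\operatorname{Re}W$ gives $|e^{2(W(\xi)-W(s))}|\le1$, so the bracket has modulus at most $2$. Let $V(s)$ be the integral defining $V$, taken up to $s$. The successive approximations starting from $1$ have differences bounded by $V(s)^l/l!$, $l\ge1$. They converge to a continuous solution with $|\chi(s)-1|\le e^{V(s)}-1$, and the same bound, applied to a difference, shows that there is only one bounded continuous solution. Put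
\[
\rho(s)=-e^{-2W(s)}\int_\infty^s gg''e^{2W}\chi\,d\xi ,
\]
so that $|\rho|\le|\Lambda|Ve^V$ and $\chi=1-\frac1{2\Lambda}\int_\infty^sgg''\chi\,d\xi-\frac1{2\Lambda}\rho$. Along the smooth pieces of $\Gamma$,
\[
d\rho=-(gg''\chi+2W'\rho)\,ds,\qquad d\chi=\Lambda^{-1}W'\rho\,ds=g^{-2}\rho\,ds .
\]
Let $Y=Y_0\chi$ and $Y_1=Y_0'\chi+g^{-1}e^W\rho$. Then $dY=Y_1\,ds$. In $dY_1$ the coefficient of $\rho\,e^W ds$ is $(g'g^{-2}+W'g^{-1})+(-g'g^{-2}+W'g^{-1})-2W'g^{-1}=0$, and what remains is $(Y_0''-g''e^W)\chi\,ds=\Lambda^2\varphi Y\,ds$. The pair $(Y,Y_1)$ is continuous at the corners. The analytic solution in $\Omega$ with the data $(Y,Y_1)$ at one point of $\Gamma$ satisfies the same linear system along $\Gamma$, so it agrees with $(Y,Y_1)$ on all of $\Gamma$. The last assertion follows from the uniqueness of $\chi$ on the common part.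
\end{proof}

\section{A coordinate in which the coefficient is almost periodic}\label{sec:normal}

Fix a solution $f\not\equiv0$ and a ray $L$ on which $az^n>0$, and let $\kappa\in L$ be the point with $a\kappa^n=1$. We want a coordinate $\zeta$ in which \eqref{eq:main} looks like \eqref{eq:model}. The choice $\zeta=P(z)$ would produce the coefficient $e^\zeta/P'^2$, which is not asymptotically periodic; the choice $\zeta=P-2\log P'$ absorbs the factor $P'^{-2}$. Put
\[
p=\frac{m+2-2n}{n},\qquad h_0=\frac{b\,\kappa^{np}}{(na)^2}\ne0,\qquad D=\Bigl\{|\zeta|>R_0,\ -\frac\pi4<\arg\zeta<\frac{3\pi}4\Bigr\}.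
\]
The hypothesis $m>2(n-1)$ means $p>0$. The domain $D$ is simply connected, and it contains both the direction of the positive real axis, along which the strips run, and that of the positive imaginary axis, along which they are stacked.

\begin{lemma}\label{lem:normal}
For large $R_0$ there is an injective analytic map $\psi$ on $D$ with
\[
P(\psi)-2\log P'(\psi)=\zeta,\qquad\psi(\zeta)\sim\kappa\zeta^{1/n},\qquad P(\psi(\zeta))\sim\zeta,
\]
for an analytic branch of $\log P'(\psi)$ with bounded imaginary part. The function $y=\psi'^{-1/2}f(\psi)$ satisfies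
\begin{equation}\label{eq:normal}
y''+(Ge^\zeta+H)\,y=0\quad\text{in }D,
\end{equation}
where $G$ and $H$ are analytic and, uniformly as $\zeta\to\infty$ in $D$,
\[
G=1+O(|\zeta|^{-1}),\qquad H=\frac{Q(\psi)}{P'(\psi)^2}\,G+O(|\zeta|^{-2}),\qquad\frac{Q(\psi)}{P'(\psi)^2}\sim h_0\zeta^p .
\]
If $p>0$, then $H$ has no zeros in $D$, $H\sim h_0\zeta^p$ and $H'/H=O(|\zeta|^{-1})$.
\end{lemma}

\begin{proof}
Let $z=\kappa\tau^{1/n}$ for $\tau$ in $S=\{|\tau|>R,\ -\frac\pi2<\arg\tau<\pi\}$, so that $\tau=az^n$. For large $R$ the function $P'(z)\sim naz^{n-1}$ has no zeros in $S$, so it has an analytic logarithm with bounded imaginary part, and $F(\tau)=P(z)-2\log P'(z)=\tau+o(|\tau|)$. Lemma~\ref{lem:inv} gives $\tau(\zeta)\sim\zeta$, and $\psi=\kappa\,\tau(\zeta)^{1/n}$ is injective on the sector $-\frac\pi3<\arg\zeta<\frac{5\pi}6$, $|\zeta|$ large. This sector is wider than $D$; each use of Cauchy's estimate below shrinks it a little.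

Differentiating the defining relation gives $1/\psi'=P'(1-2P''/P'^2)$, and $P''/P'^2=O(|z|^{-n})=O(|\zeta|^{-1})$. So $\psi'P'(\psi)=1+O(|\zeta|^{-1})$ and $|\psi'|\asymp|\zeta|^{1/n-1}$. Cauchy's estimate gives $\psi''/\psi'=O(|\zeta|^{-1})$, and then the Schwarzian derivative $S_\psi=(\psi''/\psi')'-\frac12(\psi''/\psi')^2$ is $O(|\zeta|^{-2})$.

Let $u=\psi'^{-1/2}$. Then $2u'\psi'+u\psi''=0$ and $u''/u=-\frac12(\psi''/\psi')'+\frac14(\psi''/\psi')^2=-\frac12S_\psi$, so
\[
y''=u''f(\psi)+u\psi'^2f''(\psi)=-\Bigl(\tfrac12S_\psi+\psi'^2\bigl(e^{P(\psi)}+Q(\psi)\bigr)\Bigr)y .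
\]
Since $e^{P(\psi)}=P'(\psi)^2e^\zeta$, this is \eqref{eq:normal} with $G=(\psi'P'(\psi))^2$ and $H=\psi'^2Q(\psi)+\frac12S_\psi$. Further, $Q/P'^2\sim b(na)^{-2}z^{np}\sim h_0\zeta^p$. If $p>0$ this term dominates $S_\psi$, so $H\sim h_0\zeta^p$, and Cauchy's estimate gives $H'=O(|\zeta|^{p-1})$.
\end{proof}

\section{Recessive solutions and the dichotomy}\label{sec:strips}

On a horizontal half-strip $H$ grows at most like a power of $x=\operatorname{Re}\zeta$, so $e^\zeta$ dominates far to the right. For an integer $j$ put $\vartheta=\operatorname{Im}\zeta-(2j+1)\pi$ and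
\[
\Sigma_j=\Bigl\{|\vartheta|\le\frac\pi2\Bigr\},\qquad\Pi_j=\Bigl\{-\frac\pi2\le\vartheta\le\frac{5\pi}2\Bigr\},\qquad W_0=2i(-1)^je^{\zeta/2}=-2e^{x/2}e^{i\vartheta/2}.
\]
The strip $\Pi_j$ contains $\Sigma_j$, $\Sigma_{j+1}$ and the strip between them. All limits in this section are taken as $x\to+\infty$.

\begin{lemma}\label{lem:strip}
Let $A$ be analytic in $\{x>X,\ -\pi<\vartheta<3\pi\}$, with $Ae^{-\zeta}\to1$ uniformly. Let $W$ be an antiderivative of $i(-1)^jA^{1/2}$, where $A^{1/2}\sim e^{\zeta/2}$. Then $W\sim W_0$ uniformly in $\Pi_j$, and $y''+Ay=0$ has solutions $u,v$ with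
\[
u\sim A^{-1/4}e^{W},\qquad v\sim A^{-1/4}e^{-W}\qquad\text{uniformly in }\Pi_j .
\]
In $\Sigma_j$ we have $u\to0$, $v\to\infty$, and in $\Sigma_{j+1}$ we have $u\to\infty$, $v\to0$, uniformly. In particular, a solution that tends to $0$ along one path in $\Sigma_j$ with $x\to+\infty$ is a multiple of $u$.
\end{lemma}

\begin{proof}
Enlarge $X$ so that $A\ne0$. We have $W'\sim W_0'$, and integration along horizontal lines gives $W-W_0=o(e^{x/2})$, that is, $W\sim W_0$. Apply Lemma~\ref{lem:wkb} with $\varphi=-A$, $\Lambda=1$, $\Phi=W'$; then $g$ is a constant multiple of $A^{-1/4}$. From $g=O(e^{-x/4})$ and Cauchy's estimate on discs of radius $1$ we get $gg''=O(e^{-x/2})$ in $\Pi_j$.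

We must reach each point $(x^*,\vartheta^*)$ of $\Pi_j$ by a path on which $\operatorname{Re}W$ increases. Since $dW_0=\frac12W_0\,d\zeta$, we have $\arg dW_0=\pi+\frac\vartheta2+\arg d\zeta$. All paths start at $+\infty$ on the line $\vartheta=0$ and move left, where $\arg dW_0\equiv0$ modulo $2\pi$. They continue as follows.
\begin{itemize}
\item $-\frac\pi2\le\vartheta^*\le0$: leave the line at $x=x^*+|\vartheta^*|$ in the direction $-\frac{3\pi}4$; then $\arg dW_0\equiv\frac\pi4+\frac\vartheta2\in[0,\frac\pi4]$.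
\item $0\le\vartheta^*\le\frac\pi2$: leave the line at $x=x^*+\vartheta^*$ in the direction $\frac{3\pi}4$; then $\arg dW_0\equiv-\frac\pi4+\frac\vartheta2\in[-\frac\pi4,0]$.
\item $\frac\pi2\le\vartheta^*\le\frac{3\pi}2$: reach $(x^*,\frac\pi2)$ as in the second case and move up; then $\arg dW_0\equiv-\frac\pi2+\frac\vartheta2\in[-\frac\pi4,\frac\pi4]$.
\item $\frac{3\pi}2\le\vartheta^*\le\frac{5\pi}2$: reach $\bigl(x^*-(\vartheta^*-\frac{3\pi}2)\cot\frac\pi8,\frac{3\pi}2\bigr)$ as in the third case and move in the direction $\frac\pi8$; then $\arg dW_0\equiv-\frac{7\pi}8+\frac\vartheta2\in[-\frac\pi8,\frac{3\pi}8]$.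
\end{itemize}
So $|\arg dW_0|\le\frac{3\pi}8$ throughout, and since $dW=(1+o(1))\,dW_0$, the function $\operatorname{Re}W$ increases when $x^*$ is large. Each path stays in $x\ge x^*-\pi\cot\frac\pi8$ and consists of a ray and at most three segments of bounded length, so $V=O(e^{-x^*/2})$. All paths share an initial ray and define one solution, a constant multiple of which is $u$. For $v$ replace $W$ by $-W$ and reflect the paths by $\vartheta\mapsto2\pi-\vartheta$, which preserves $\Pi_j$. The value of $-W_0$ at $(x,\vartheta)$ is the complex conjugate of the value of $W_0$ at $(x,2\pi-\vartheta)$, so the angles only change sign.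

Finally $\operatorname{Re}W=-2e^{x/2}(\cos\frac\vartheta2+o(1))$, with $\cos\frac\vartheta2\ge1/\sqrt2$ in $\Sigma_j$ and $\cos\frac\vartheta2\le-1/\sqrt2$ in $\Sigma_{j+1}$, while $|A^{-1/4}|\sim e^{-x/4}$. This gives the four limits. They show that $u,v$ are independent and that $c_1u+c_2v\to\infty$ in $\Sigma_j$ if $c_2\ne0$.
\end{proof}

The lemma applies to \eqref{eq:normal} for every $j\ge0$ and every value of $p$, because the half-strip lies in $D$ for large $X$. We call a solution of \eqref{eq:normal} \emph{recessive in $\Sigma_j$} if it tends to $0$ there. These solutions form a one-dimensional space.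

\begin{lemma}\label{lem:dich}
Let $n\ge1$ and $m\ge0$ be arbitrary. Either \eqref{eq:lower} holds for the ray $L$ and every $\epsilon>0$, or
\begin{itemize}
\item[(ALT)] the set of $j\ge0$ for which $y$ is recessive in $\Sigma_j$ is one of the two parity classes.
\end{itemize}
\end{lemma}

\begin{proof}
For each $j\ge0$ write $y=c_1u+c_2v$ in $\Pi_j$. If $c_1c_2=0$, then $y$ is a non-zero multiple of $u$ or of $v$, hence recessive in exactly one of $\Sigma_j,\Sigma_{j+1}$. If this holds for all $j$, we have (ALT).

Suppose that $c_1c_2\ne0$ for some $j$, and put $c=c_2/c_1$. Far to the right $u\ne0$ and $y/(c_1u)=1+ce^{-2W}(1+o(1))$. The zeros lie in the middle strip, where $e^W$ and $e^{-W}$ can balance, and we use $W$ as the coordinate there. The map $W_0$ takes $\{\frac\pi2<\vartheta<\frac{3\pi}2,\ x>X\}$ bijectively onto $\{|\arg\tau-\frac{3\pi}2|<\frac\pi4,\ |\tau|>2e^{X/2}\}$, and $W\sim W_0$. By Lemma~\ref{lem:inv} the map $W$ has an injective analytic inverse $\zeta(W)$ on $\{|\arg W-\frac{3\pi}2|<\frac\pi8,\ |W|>R'\}$,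 with $|W_0(\zeta(W))|\sim|W|$. Let $W_l=\frac12\log(-c)-\pi il$. For large $l$ the disc $|W-W_l|\le1$ lies in this sector, and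
\[
\frac{y}{c_1u}=1-e^{-2(W-W_l)}(1+o(1))\qquad(l\to+\infty)
\]
on it. The function $1-e^{-2w}$ has only the simple zero $w=0$ in $|w|\le1$, and $|e^{-2w}|\le e^2$ there. By Rouch\'e's theorem $y$ has a zero $\xi_l$ with $|W(\xi_l)-W_l|<1$ for large $l$. The discs are disjoint, since $|W_l-W_{l'}|\ge\pi$ for $l\ne l'$, so the $\xi_l$ are distinct.

From $2e^{\operatorname{Re}\xi_l/2}=|W_0(\xi_l)|\sim\pi l$ and the boundedness of $\operatorname{Im}\xi_l$ we get $\xi_l\sim2\log l$. The points $\psi(\xi_l)\sim\kappa(2\log l)^{1/n}$ are distinct zeros of $f$; their arguments tend to that of $L$, and $|a|\,|\psi(\xi_l)|^n\sim2\log l$. Given $\epsilon,\eta>0$ there is $l_0$ such that every $l$ with $l_0\le l<\exp(|a|r^n/(2+\eta))$ contributes to $n_{L,\epsilon}(r)$. This is \eqref{eq:lower}.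
\end{proof}

\section{Rescaling at the turning points}\label{sec:turning}

In Sections~\ref{sec:turning}--\ref{sec:quant} we assume that $p>0$ and that (ALT) holds.

We have to relate the solution recessive in $\Sigma_{k-1}$ to the one recessive in $\Sigma_{k+1}$. Far to the right this cannot be done with Lemma~\ref{lem:wkb}: the solution recessive in $\Sigma_{k-1}$ is large in $\Sigma_k$, and to follow it further up as a decaying solution one would move against the monotonicity of $\operatorname{Re}W$. So we go to the left, to the region where $e^\zeta$ and $H$ have the same size. There the coefficient in \eqref{eq:normal} has zeros, the \emph{turning points}, at which the WKB approximation breaks down and around which the paths must be led.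

Let $\theta_0\in(-\frac\pi2,\frac\pi2]$ be defined by $2\theta_0\equiv\arg(-h_0)+\frac\pi2p$ modulo $2\pi$. Since $H\sim h_0\zeta^p$ has no zeros in $D$, there is an analytic branch with
\[
\log(-H(\zeta))=p\log\zeta+\log|h_0|+i\bigl(2\theta_0-\tfrac\pi2p\bigr)+o(1).
\]
Lemma~\ref{lem:inv}, applied to $F(\zeta)=\zeta-\log(-H(\zeta))$ in $D$, gives for each large integer $k$ a point $\zeta_k\sim2\pi ik$ with $\zeta_k-\log(-H(\zeta_k))=2\pi ik$. Put $\Lambda_k=\exp\bigl(\frac12\log(-H(\zeta_k))\bigr)$ and $\theta_k=\frac12\operatorname{Im}\log(-H(\zeta_k))$, an argument of $\Lambda_k$. Then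
\begin{equation}\label{eq:zetak}
\zeta_k=2\pi ik+p\log k+O(1),\qquad|\Lambda_k|\asymp k^{p/2},\qquad\theta_k\to\theta_0,\qquad\operatorname{Im}\zeta_k=2\pi k+2\theta_k,
\end{equation}
where $\theta_k\to\theta_0$ because $\arg\zeta_k\to\frac\pi2$. Since $e^{\zeta_k}=-H(\zeta_k)=\Lambda_k^2$, the function $y_k(s)=y(\zeta_k+s)$ satisfies
\begin{equation}\label{eq:scaled}
y_k''=\Lambda_k^2\varphi_k\,y_k,\qquad\varphi_k(s)=\frac{H(\zeta_k+s)}{H(\zeta_k)}-G(\zeta_k+s)\,e^s .
\end{equation}
This is the gain from $p>0$: the equation has a large parameter $\Lambda_k$, and $\varphi_k$ is close to the fixed function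
\[
\varphi(s)=1-e^s ,
\]
whose zeros are the points of $2\pi i\mathbb Z$. By \eqref{eq:zetak}, in the $s$-plane
\begin{equation}\label{eq:centers}
\Sigma_{k-1}\text{ is centered at }\operatorname{Im}s=-\pi-2\theta_k,\qquad\Sigma_{k+1}\text{ is centered at }\operatorname{Im}s=3\pi-2\theta_k .
\end{equation}
By (ALT) there is a parity class $\mathcal K$ such that $y$ is recessive in $\Sigma_{k-1}$ and in $\Sigma_{k+1}$ for all large $k\in\mathcal K$.

For $R,\delta>0$ let $B=\{\operatorname{Re}s\ge-R,\ |\operatorname{Im}s|\le5\pi\}$ and $E=\{s\in B:\operatorname{dist}(s,2\pi i\mathbb Z)\ge\delta\}$.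

\begin{lemma}\label{lem:close}
For fixed $R,\delta$ and large $k$, the set $\zeta_k+B$ lies in $D$, and uniformly on $E$
\[
\varphi_k/\varphi=1+O(1/k),\qquad\varphi_k'/\varphi_k=O(1),\qquad\varphi_k''/\varphi_k=O(1).
\]
\end{lemma}

\begin{proof}
By \eqref{eq:zetak}, $\operatorname{Re}\zeta_k\to+\infty$ and $\operatorname{Im}\zeta_k\sim2\pi k$. So $\zeta_k+B$ lies in the first quadrant and $|\zeta_k+s|\ge k$ on $B$ for large $k$; hence $G(\zeta_k+s)-1=O(1/k)$ and $|H'/H|\le C/k$ there. Let $s\in B$ and $r_k(s)=H(\zeta_k+s)/H(\zeta_k)-1$. If $|s|\le k$, integration of $H'/H$ along the segment from $0$ to $s$ gives $r_k=O(|s|/k)$. If $|s|>k$, then $|\zeta_k+s|=O(|s|)$, so $r_k=O((|s|/k)^p)=O((|s|/k)^{p+1})=O(|s|^{p+1}/k)$. Put $x^+=\max(\operatorname{Re}s,0)$. Since $(1+|s|)^{p+1}=O(e^{x^+})$ on $B$, we get $|\varphi_k-\varphi|\le Ce^{x^+}/k$ on $B$. On $E$ we have $|\varphi|\ge ce^{x^+}$: for $\operatorname{Re}s\ge1$ with $c=1-e^{-1}$, and on the compact rest because $\varphi\ne0$. This proves the first claim. The bound $\varphi_k=O(e^{x^+})$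 holds equally on the $1$-neighborhood of $B$, so Cauchy's estimate gives $\varphi_k',\varphi_k''=O(e^{x^+})$ on $B$, while $|\varphi_k|\ge\frac c2e^{x^+}$ on $E$ for large $k$.
\end{proof}

It now suffices to choose paths for the limit function $\varphi$. Call a pair $(\Gamma,\Phi)$ \emph{admissible} if $\Gamma$ is a path starting at infinity, contained in $E$ for some $R,\delta$, if $\Phi$ is a branch of $\varphi^{1/2}$ along $\Gamma$, and if
\begin{itemize}
\item[(i)] at the start $\operatorname{Re}s\to+\infty$ and $\operatorname{Im}s\to\beta$, where $\beta$ differs from $-\pi-2\theta_0$ or from $3\pi-2\theta_0$ by less than $\frac\pi2$;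
\item[(ii)] $\int_\Gamma|\varphi|^{-1/2}|ds|<\infty$;
\item[(iii)] $|\arg(e^{i\theta_0}\Phi\,ds)|\le\frac\pi2-\eta$ along $\Gamma$ for some $\eta>0$.
\end{itemize}

\begin{lemma}\label{lem:adm}
Let $(\Gamma,\Phi)$ be admissible, and let $\Phi_k=\Phi\cdot(\varphi_k/\varphi)^{1/2}$, $g_k^{-2}=\Phi_k$, $W_k'=\Lambda_k\Phi_k$. For large $k\in\mathcal K$ there is a constant $C_k\ne0$ such that on $\Gamma$
\[
y_k=C_k\,g_ke^{W_k}\chi_k,\qquad\chi_k=1+O(1/|\Lambda_k|),\qquad\operatorname{Re}dW_k\ge\tfrac12\sin\tfrac\eta2\;|\Lambda_k|\,|\Phi|\,|ds| .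
\]
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:wkb} to \eqref{eq:scaled} in $\Omega=D-\zeta_k$. Since $g_k^{-4}=\varphi_k$, we have $g_k''/g_k=-\frac14\varphi_k''/\varphi_k+\frac5{16}(\varphi_k'/\varphi_k)^2=O(1)$, so $g_kg_k''=O(|\varphi|^{-1/2})$, and (ii) gives $V=O(1/|\Lambda_k|)$. By (iii), $\theta_k\to\theta_0$ and $\Phi_k/\Phi=1+O(1/k)$, we have $|\arg dW_k|\le\frac\pi2-\frac\eta2$ and $|\Phi_k|\ge\frac12|\Phi|$ for large $k$, which is the last claim. So Lemma~\ref{lem:wkb} gives a solution $Y=g_ke^{W_k}\chi_k\not\equiv0$. Toward the start of $\Gamma$ we have $|\Phi|\to\infty$ along a path of infinite length, so $\operatorname{Re}W_k\to-\infty$, $g_k\to0$ and $Y\to0$. By (i) and \eqref{eq:centers} an initial part of $\Gamma$ lies in $\Sigma_{k-1}$ or in $\Sigma_{k+1}$ when $k$ is large. By Lemma~\ref{lem:strip}, $Y$ is recessive in that strip. So is $y_k\not\equiv0$, and the two are proportional.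
\end{proof}

\section{The parameter $\Lambda_k$ is asymptotically real}\label{sec:real}

In the model, decay in two strips at distance $4\pi$ forces $\Lambda$ to be real. Here is the leading-order form of this.

\begin{proposition}\label{prop:real}
If $p>0$ and (ALT) holds, then $\theta_0=0$.
\end{proposition}

If $\theta_0\ne0$, we shall find an admissible path that starts in one of $\Sigma_{k\pm1}$ and ends in the other; along it $y_k$ grows, so it cannot be recessive at the end. In the coordinate $w=\int\varphi^{1/2}ds$, with $\Phi=-w'$, condition (iii) says that $-e^{i\theta_0}dw$ points into the right half-plane, so polygonal paths in the $w$-plane will do. The turning points $0$ and $2\pi i$ have $w=0$ and $w=2\pi i$, and the path has to climb from one to the other. For $dw=i\,|dw|$ we have $\operatorname{Re}(-e^{i\theta_0}dw)=\sin\theta_0\,|dw|$, so the climb is allowed exactly when $\theta_0>0$. The work consists in lifting the $w$-path to the $s$-plane; see Figure~\ref{fig:lift}.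

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (-2.2,-1.2)--(3,-1.2); \draw[dashed] (-2.2,2.4)--(3,2.4);
\draw[very thick] (0,0)--(3,0); \draw[very thick] (0,1.2)--(-2.2,1.2);
\draw[dotted,thick] (-2.2,0)--(0,0); \draw[dotted,thick] (0,1.2)--(3,1.2);
\fill (0,0) circle (1.5pt) node[above right] {$0$};
\fill (0,1.2) circle (1.5pt) node[above] {$2\pi i$};
\draw[->] (3,-0.8) .. controls (1,-0.8) and (-0.4,-0.5) .. (-0.35,0) .. controls (-0.3,0.6) and (0.4,0.7) .. (0.45,1.2) .. controls (0.5,1.6) and (1.5,1.65) .. (3,1.65);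
\node at (-1.6,-0.6) {$\Omega_{-1}$}; \node at (-1.6,0.6) {$\Omega_0$}; \node at (-1.6,1.8) {$\Omega_1$};
\node at (2,-0.55) {$\Gamma$}; \node at (0.4,-1.6) {$s$-plane};
\begin{scope}[xshift=7cm]
\draw[dotted,thick] (-2.2,0)--(0,0); \draw[dotted,thick] (0,1.2)--(0,2.6);
\fill (0,0) circle (1.5pt) node[right] {$0$};
\fill (0,1.2) circle (1.5pt) node[left] {$2\pi i$};
\draw[->] (1.8,-1.2)--(-0.3,0)--(0.3,1.45)--(-1.7,2.6);
\node[above left] at (-0.3,0) {$-\varepsilon$}; \node[right] at (0.3,1.45) {$w_1$};
\node at (0,-1.6) {$w$-plane};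
\end{scope}
\end{tikzpicture}
\caption{Left: the strip $-2\pi<\operatorname{Im}s<4\pi$, slit along the thick half-lines, on which $w=\int_0^s(1-e^\xi)^{1/2}d\xi$ is analytic, and a sketch of the path $\Gamma$ for $\theta_0>0$. Right: the polygonal path $w(\Gamma)$. The dotted half-lines on the left are mapped onto the dotted half-lines on the right.}
\label{fig:lift}
\end{figure}

\begin{proof}
\emph{Step 1: the map $w$ on one strip.} Let $\Omega_0=\{0<\operatorname{Im}s<2\pi\}$. There $e^s\notin[0,\infty)$, so $\varphi\notin(-\infty,1]$, and the principal root $\Phi_0$ of $\varphi$ has positive real part. It extends continuously to $\overline{\Omega_0}$, and so does $w_0(s)=\int_0^s\Phi_0$. For $s_1\ne s_2$ in $\Omega_0$ the quotient $(w_0(s_2)-w_0(s_1))/(s_2-s_1)$ is the mean of $\Phi_0$ over the segment and has positive real part. So $w_0$ is injective on $\Omega_0$.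

On both boundary lines $\Phi_0=\sqrt{1-e^x}$ for $x<0$. For $x>0$ we have $\Phi_0=-i\sqrt{e^x-1}$ on $\operatorname{Im}s=0$, because $\operatorname{Im}\varphi<0$ just above this line, and $\Phi_0=+i\sqrt{e^x-1}$ on $\operatorname{Im}s=2\pi$, because $\operatorname{Im}\varphi>0$ just below it. To compute $w_0(2\pi i)$ integrate from $0$ to $-M$, to $-M+2\pi i$, to $2\pi i$: the horizontal parts cancel and the vertical part tends to $2\pi i$ as $M\to\infty$, so $w_0(2\pi i)=2\pi i$. Hence, for real $x$,
\[
w_0(x)=-\int_x^0\sqrt{1-e^t}\,dt,\quad w_0(2\pi i+x)=2\pi i+w_0(x)\qquad(x<0),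
\]
\[
w_0(x)=-i\int_0^x\sqrt{e^t-1}\,dt,\quad w_0(2\pi i+x)=2\pi i-w_0(x)\qquad(x>0).
\]
The four boundary half-lines are mapped onto $(-\infty,0)$, $2\pi i+(-\infty,0)$, $-i(0,\infty)$ and $i(2\pi,\infty)$. With $0$ and $2\pi i$ these make up the boundary of the domain
\[
T_0=\{\operatorname{Re}w>0\}\cup\{0<\operatorname{Im}w<2\pi\}.
\]
For $\operatorname{Re}s\le-1$ we have $\Phi_0=1+O(e^x)$, so $w_0=s+O(1)$ for $\operatorname{Re}s\le0$. For $\operatorname{Re}s>0$ we have $\Phi_0=-ie^{s/2}(1-e^{-s})^{1/2}$, both sides being roots of $\varphi$ that are positive on $\operatorname{Im}s=\pi$; so $\Phi_0=-ie^{s/2}+O(e^{-x/2})$ and $w_0=-2ie^{s/2}+O(1)$ for $\operatorname{Re}s\ge0$. In particular $w_0\to\infty$ as $s\to\infty$ in $\overline{\Omega_0}$. A boundary point of the open set $w_0(\Omega_0)$ is therefore a limit of $w_0(s_l)$ with bounded $s_l\in\Omega_0$, and no limit point of $(s_l)$ is in $\Omega_0$; so it lies in $w_0(\partial\Omega_0)=\partial T_0$. Thus $w_0(\Omega_0)\cap T_0$ is open and closed in $T_0$, and it is not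 empty, as $w_0(x+i\pi)=2e^{x/2}+O(1)$. Hence $T_0\subset w_0(\Omega_0)$.

\emph{Step 2: continuation.} Let $\Omega_{\pm1}=\Omega_0\pm2\pi i$, and define $w=w_0$ on $\Omega_0$,
\[
w(s)=w_0(s+2\pi i)-2\pi i\ \text{ on }\Omega_{-1},\qquad w(s)=2\pi i-w_0(s-2\pi i)\ \text{ on }\Omega_1 .
\]
By the formulas of Step 1 the boundary values from the two sides agree on $(-\infty,0)$ and on $2\pi i+(0,\infty)$. So $w$ is analytic on the union $\Omega$ of the three strips and these two half-lines, and $w'^2=\varphi\ne0$ on $\Omega$. It is injective on each strip, and Step 1 gives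
\[
\begin{array}{llll}
\Omega_{-1}: & w(\Omega_{-1})\supset T_{-1}\supset\{\operatorname{Re}w>0\}\cup\{-2\pi<\operatorname{Im}w<0\}, & w=s+O(1), & w=2ie^{s/2}+O(1),\\[2pt]
\Omega_1: & w(\Omega_1)\supset T_1\supset\{\operatorname{Re}w<0\}\cup\{0<\operatorname{Im}w<2\pi\}, & w=-s+O(1), & w=-2ie^{s/2}+O(1),
\end{array}
\]
where $T_{-1}=T_0-2\pi i$, $T_1=2\pi i-T_0$, and the last two columns hold for $\operatorname{Re}s\le0$ and $\operatorname{Re}s\ge0$.

\emph{Step 3: lifting.} Inside $T_i$ we lift by $(w|_{\Omega_i})^{-1}$, and we must see that the lifts fit together. Let $s^*\in(-\infty,0)$. Near $s^*$ the map $w$ is injective, real on the real axis, and $w'(s^*)>0$. So its local inverse maps the upper half of a small disc about $w(s^*)$, which lies in $T_0$, into $\Omega_0$, and the lower half, which lies in $T_{-1}$, into $\Omega_{-1}$. By injectivity on each strip it agrees there with $(w|_{\Omega_0})^{-1}$ and $(w|_{\Omega_{-1}})^{-1}$. Let $s^*\in2\pi i+(0,\infty)$. Now $w$ maps the half-line into the imaginary axis and $w'(s^*)\in i(0,\infty)$,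 so moving right in the $w$-plane means moving down in the $s$-plane. The local inverse maps the right half of a small disc, which lies in $T_0$, into $\Omega_0$, and the left half, which lies in $T_1$, into $\Omega_1$, and it agrees with the corresponding inverses. Hence a polygonal $w$-path that runs in $T_{-1}$, crosses $(-\infty,0)$ upward into $T_0$, and then crosses $i(2\pi,\infty)$ leftward into $T_1$ lifts to a path in $\Omega$ with the same corners.

\emph{Step 4: the path for $\theta_0\in(0,\frac\pi2]$.} Let $\alpha=\frac23\theta_0\le\frac\pi3$, choose $0<\varepsilon\le1$ with $2\varepsilon\cos\theta_0<(2\pi+1)\sin\theta_0$, and put $w_1=\varepsilon+i(2\pi+1)$. The $w$-path has three pieces.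
\begin{itemize}
\item The ray $-\varepsilon+te^{-i\alpha}$, $t$ decreasing from $\infty$ to $0$. For $t>0$ it lies in $T_{-1}$, for where $\operatorname{Re}w\le0$ we have $0>\operatorname{Im}w\ge-\varepsilon\tan\alpha\ge-\sqrt3$.
\item The segment from $-\varepsilon$ to $w_1$. Apart from $-\varepsilon$ it lies in $T_0$, for where $\operatorname{Re}w\le0$ we have $0<\operatorname{Im}w\le\pi+\frac12$.
\item The ray $w_1-te^{-i\alpha}$, $t\ge0$. It starts in $\operatorname{Re}w>0$, crosses the imaginary axis at height $2\pi+1+\varepsilon\tan\alpha$, and stays in $\operatorname{Re}w<0$.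
\end{itemize}
Let $\Gamma$ be the lift and $\Phi=-w'$, so that $e^{i\theta_0}\Phi\,ds=-e^{i\theta_0}dw$. On both rays $dw=-e^{-i\alpha}|dw|$, and the argument in (iii) is $\theta_0-\alpha\le\frac\pi6$. On the segment the argument is constant and $\operatorname{Re}\bigl(-e^{i\theta_0}(2\varepsilon+i(2\pi+1))\bigr)=(2\pi+1)\sin\theta_0-2\varepsilon\cos\theta_0>0$. So (iii) holds.

At the start $s\in\Omega_{-1}$ and $\operatorname{Re}w\to+\infty$. Since $w=s+O(1)$ for $\operatorname{Re}s\le0$ and $w$ is bounded on bounded sets, $\operatorname{Re}s\to+\infty$, and $2ie^{s/2}\sim te^{-i\alpha}$. Thus $e^{i\operatorname{Im}s/2}\to e^{-i(\pi/2+\alpha)}$ with $\frac12\operatorname{Im}s\in(-\pi,0)$, that is, $\operatorname{Im}s\to-\pi-2\alpha$. At the end $s\in\Omega_1$ and $\operatorname{Re}w\to-\infty$. Since $w=-s+O(1)$ for $\operatorname{Re}s\le0$, again $\operatorname{Re}s\to+\infty$, and $-2ie^{s/2}\sim-te^{-i\alpha}$. Thus $e^{i\operatorname{Im}s/2}\to e^{i(3\pi/2-\alpha)}$ with $\frac12\operatorname{Im}s\in(\pi,2\pi)$, that is,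 $\operatorname{Im}s\to3\pi-2\alpha$. The two limits differ from $-\pi-2\theta_0$ and $3\pi-2\theta_0$ by $\frac23\theta_0\le\frac\pi3$. This gives (i), and it shows that a final part of $\Gamma$ lies in $\Sigma_{k+1}$ for large $k$. The path lies in $\Omega$, which contains no point of $2\pi i\mathbb Z$, and $\operatorname{Re}s\to+\infty$ at both ends, so $\Gamma\subset E$ for suitable $R,\delta$. At both ends $|\varphi|\sim e^x\sim|w|^2/4$, so $\int_\Gamma|\varphi|^{-1/2}|ds|=\int|\varphi|^{-1}|dw|<\infty$, which is (ii).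

By Lemma~\ref{lem:adm}, for a fixed large $k\in\mathcal K$ we have $|y_k|\ge\frac12|C_k|\,|g_k|\,e^{\operatorname{Re}W_k}$ on $\Gamma$. Along the final ray $|\Phi|\,|ds|=dt$, so $\operatorname{Re}W_k$ grows at least linearly in $t$, while $|g_k|\asymp|\varphi|^{-1/4}\asymp t^{-1/2}$. So $y_k\to\infty$ along a path in $\Sigma_{k+1}$, although $y$ is recessive there.

\emph{Step 5: the case $\theta_0\in(-\frac\pi2,0)$.} Take the pair $(\Gamma,\Phi)$ of Step 4 for the angle $|\theta_0|$, and apply the reflection $s\mapsto\bar s+2\pi i$, with the value $\overline{\Phi(s)}$ at the image point. This is a root of $\varphi$, since $\varphi(\bar s+2\pi i)=\overline{\varphi(s)}$, and the new $e^{i\theta_0}\Phi\,ds$ is the conjugate of the old $e^{i|\theta_0|}\Phi\,ds$. So (ii) and (iii) hold. With $\alpha=\frac23|\theta_0|$ the new path starts at height $3\pi+2\alpha$ and ends at height $-\pi+2\alpha$, within $\frac\pi3$ of $3\pi-2\theta_0$ and $-\pi-2\theta_0$. Now $y_k\to\infty$ along a path in $\Sigma_{k-1}$, the same contradiction.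
\end{proof}

\section{The quantization condition}\label{sec:quant}

For $\theta_0=0$ no admissible path was produced between the two strips. Instead, the paths coming from $\Sigma_{k-1}$ and those coming from $\Sigma_{k+1}$ together cover a closed curve around the turning points $0$ and $2\pi i$, and the argument principle supplies an integer.

\begin{proposition}\label{prop:quant}
If $p>0$ and (ALT) holds, there are integers $N_k$ with
\begin{equation}\label{eq:quant}
N_k+\tfrac12=2\Lambda_k+O(k^{p/2-1})+O(k^{-p/2})\qquad(k\in\mathcal K,\ k\to\infty).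
\end{equation}
\end{proposition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.36cm,y=0.36cm]
\draw[thick] (-1,-3.14)--(4.14,-3.14)--(1,0)--(4.14,3.14)--(1,6.28)--(4.14,9.42)--(-1,9.42)--(-7.28,3.14)--cycle;
\draw[->] (11,-3.14)--(7,-3.14); \draw (7,-3.14)--(4.14,-3.14);
\draw[->] (11,9.42)--(7,9.42); \draw (7,9.42)--(4.14,9.42);
\draw[dashed] (0,0)--(0,6.28);
\fill (0,0) circle (1.5pt) node[left] {$0$}; \fill (0,6.28) circle (1.5pt) node[left] {$2\pi i$};
\node[below] at (-1,-3.14) {$v_0$}; \node[below] at (4.14,-3.14) {$v_1$}; \node[right] at (1.2,0) {$v_2$};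
\node[right] at (4.14,3.14) {$v_3$}; \node[right] at (1.2,6.28) {$v_4$}; \node[above] at (4.14,9.42) {$v_5$};
\node[above] at (-1,9.42) {$v_6$}; \node[left] at (-7.28,3.14) {$v_7$};
\node[right] at (11,-3.14) {$\operatorname{Im}s=-\pi$}; \node[right] at (11,9.42) {$\operatorname{Im}s=3\pi$};
\end{tikzpicture}
\caption{The polygon $\gamma$ around the zeros $0$ and $2\pi i$ of $1-e^s$; the cut of $\Psi=(1-e^s)^{1/2}$ is dashed. Paths arriving on $\operatorname{Im}s=-\pi$ cover $v_1v_0v_7$ and $v_1v_2v_3$; their mirror images, arriving on $\operatorname{Im}s=3\pi$, cover $v_5v_6v_7$ and $v_5v_4v_3$.}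
\label{fig:gamma}
\end{figure}

\begin{proof}
By Proposition~\ref{prop:real}, $\theta_0=0$. Let $\gamma$ be the counterclockwise polygon of Figure~\ref{fig:gamma}, with vertices
\[
\begin{array}{llll}
v_0=-1-i\pi, & v_1=1+\pi-i\pi, & v_2=1, & v_3=1+\pi+i\pi,\\
v_4=1+2\pi i, & v_5=1+\pi+3\pi i, & v_6=-1+3\pi i, & v_7=-1-2\pi+i\pi .
\end{array}
\]
It avoids the zeros of $\varphi$ and encloses exactly two of them, $0$ and $2\pi i$, both simple.

\emph{The branch $\Psi$.} In the strip $-\pi\le\operatorname{Im}s\le3\pi$ cut along $[0,2\pi i]$ the argument of $\varphi$ changes by $4\pi$ along a loop around the cut. So $\varphi$ has a single-valued root $\Psi$ there, and we fix it by $\Psi\to1$ as $\operatorname{Re}s\to-\infty$. For $\operatorname{Re}s<0$ it is the principal root. On $\operatorname{Im}s=-\pi$ and $\operatorname{Im}s=3\pi$ it equals $\sqrt{1+e^x}>0$. For $\operatorname{Re}s>0$ it equals $ie^{s/2}(1-e^{-s})^{1/2}$, which is positive on $\operatorname{Im}s=-\pi$. Finally $\Psi(\bar s+2\pi i)=\overline{\Psi(s)}$, since the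 reflection preserves the cut strip and the normalization.

\emph{Admissible paths covering $\gamma$.} Take $\Phi=-\Psi$. If $|\xi|\le e^{-1}<\frac12$, then $|\arg(1-\xi)^{1/2}|<\frac12\arcsin\frac12=\frac\pi{12}$; below, $\delta_s$ denotes a number with $|\delta_s|<\frac\pi{12}$.
\begin{itemize}
\item $\Gamma_1$ runs left on $\operatorname{Im}s=-\pi$ from $+\infty$ to $v_0$, where $\Phi\,ds>0$, and then from $v_0$ to $v_7$ in the direction $\frac{3\pi}4$. There $\operatorname{Re}s\le-1$, so $\arg(\Phi\,ds)\equiv\pi+\delta_s+\frac{3\pi}4\equiv-\frac\pi4+\delta_s$.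
\item $\Gamma_2$ runs left on $\operatorname{Im}s=-\pi$ from $+\infty$ to $v_1$, and then to $v_2$ and $v_3$. On these two edges $\operatorname{Re}s\ge1$, so $\arg\Phi\equiv\frac{3\pi}2+\frac12\operatorname{Im}s+\delta_s$. From $v_1$ to $v_2$ the direction is $\frac{3\pi}4$, so $\arg(\Phi\,ds)\equiv\frac\pi4+\frac12\operatorname{Im}s+\delta_s$ with $\operatorname{Im}s\in[-\pi,0]$. From $v_2$ to $v_3$ it is $\frac\pi4$, so $\arg(\Phi\,ds)\equiv-\frac\pi4+\frac12\operatorname{Im}s+\delta_s$ with $\operatorname{Im}s\in[0,\pi]$.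
\item $\Gamma_1',\Gamma_2'$ are the images of $\Gamma_1,\Gamma_2$ under $s\mapsto\bar s+2\pi i$, which exchanges $v_0,v_1,v_2$ with $v_6,v_5,v_4$ and fixes $v_3,v_7$. On them $\Phi\,ds$ takes the conjugate values.
\end{itemize}
On all four paths $|\arg(\Phi\,ds)|\le\frac\pi3$, which is (iii). Condition (i) holds with $\beta=-\pi$ or $\beta=3\pi$, and (ii) holds because $|\varphi|^{-1/2}\le e^{-x/2}$ on the initial rays. Every edge of $\gamma$ lies on one of the paths.

\emph{The argument principle.} Let $k\in\mathcal K$ be large and $\Psi_k=\Psi\cdot(\varphi_k/\varphi)^{1/2}$ on $\gamma$. By Lemma~\ref{lem:adm}, on each edge $y_k=C\,g_ke^{W_k}\chi_k\ne0$ with $W_k'=-\Lambda_k\Psi_k$ and $g_k^{-4}=\varphi_k$. The constant $C$ depends on the edge, but it does not enter the change of $\log y_k$ along the edge, which is $-\Lambda_k\int\Psi_k\,ds$, plus the change of $-\frac14\log\varphi_k$, plus $O(1/|\Lambda_k|)$. By Lemma~\ref{lem:close}, $\log\varphi_k$ changes along $\gamma$ by the same amount $4\pi i$ as $\log\varphi$, and $\oint_\gamma\Psi_k\,ds=\oint_\gamma\Psi\,ds+O(1/k)$.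 The function $y_k$ is analytic inside $\gamma$; let $N_k$ be the number of its zeros there. Summing over the eight edges,
\[
2\pi iN_k=-\Lambda_k\oint_\gamma\Psi\,ds-\pi i+O(|\Lambda_k|/k)+O(1/|\Lambda_k|).
\]

\emph{The period.} Deform $\gamma$ to the rectangle with sides on $\operatorname{Im}s=-\pi$, $\operatorname{Re}s=1$, $\operatorname{Im}s=3\pi$, $\operatorname{Re}s=-1$. The horizontal sides cancel. Write $(1-\xi)^{1/2}=\sum_{l\ge0}c_l\xi^l$, $c_0=1$. On the right side $\Psi=i\sum_lc_le^{(1/2-l)s}$, and every term is a non-constant exponential with period $4\pi i$, so the integral is $0$. On the left side, traversed downward, $\Psi=\sum_lc_le^{ls}$, and only $l=0$ contributes, namely $-4\pi i$. So $\oint_\gamma\Psi\,ds=-4\pi i$, and \eqref{eq:quant} follows from $|\Lambda_k|\asymp k^{p/2}$.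
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:end}

To exploit \eqref{eq:quant} we need $\Lambda_k$ up to the error $O(k^{p/2-1})$. To this accuracy $\Lambda_k^2$ is the rational function $-Q/P'^2$ at $\psi(\zeta_k)$, and it is best expanded in powers of $P$.

\begin{lemma}\label{lem:expand}
Let $p>0$ and $\theta_0=0$. There are constants $e_0>0$ and $e_1,\dots,e_{n-1}\in\mathbb C$ with
\begin{equation}\label{eq:expand}
\Lambda_k=\sum_{l=0}^{n-1}e_l\,k^{p/2-l/n}-i\,\frac{e_0\,p\,m}{4\pi n}\,k^{p/2-1}\log k+O(k^{p/2-1}).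
\end{equation}
\end{lemma}

\begin{proof}
Let $z_k=\psi(\zeta_k)$ and $\omega_k=P(z_k)=\zeta_k+2\log P'(z_k)$. Since $|P'(z_k)|\asymp k^{(n-1)/n}$ and the logarithm has bounded imaginary part, \eqref{eq:zetak} gives
\begin{equation}\label{eq:omega}
\omega_k=2\pi ik+\Bigl(p+\frac{2(n-1)}n\Bigr)\log k+O(1)=2\pi ik+\frac mn\log k+O(1).
\end{equation}
By Lemma~\ref{lem:normal}, $\Lambda_k^2=-H(\zeta_k)=-Q(z_k)P'(z_k)^{-2}(1+O(1/k))$.

For large $|z|$ let $t(z)=(z/\kappa)\bigl(P(z)/(az^n)\bigr)^{1/n}$. Then $t^n=P(z)$, and $t$ is $z/\kappa$ times a convergent power series in $1/z$ with constant term $1$. By the inverse function theorem at infinity, $z$ is $\kappa t$ times a convergent power series in $1/t$ with constant term $1$. The function $-Q/P'^2$ is $z^{np}$ times a convergent power series in $1/z$ with non-zero constant term. Hence $-Q/P'^2=t^{np}U(1/t)^2$, where $U(\xi)=\sum_{l\ge0}d_l\xi^l$ is analytic near $0$, $d_0\ne0$, and $U$ is determined up to sign. At $z_k$ we have $t^n=\omega_k$ and $t\sim\zeta_k^{1/n}\sim\omega_k^{1/n}$,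 so $t=\omega_k^{1/n}$ for large $k$. Therefore $\Lambda_k=\pm\omega_k^{p/2}U(\omega_k^{-1/n})(1+O(1/k))$. The arguments of $\Lambda_k$ and of $\omega_k^{p/2}d_0$ converge, so the sign is the same for all large $k$, and we choose $U$ to make it $+$. Thus
\[
\Lambda_k=\sum_{l=0}^{n-1}d_l\,\omega_k^{p/2-l/n}+O(k^{p/2-1}).
\]
For real $\gamma$, \eqref{eq:omega} gives $\omega_k^\gamma=(2\pi ik)^\gamma\bigl(1+\frac{\gamma m}{2\pi in}\frac{\log k}k+O(\frac1k)\bigr)$. Put $e_l=d_l(2\pi i)^{p/2-l/n}$. The logarithmic term from $l=0$ is the one in \eqref{eq:expand}; those from $l\ge1$ are $O(k^{p/2-1-1/n}\log k)=O(k^{p/2-1})$. Finally $\Lambda_k\sim e_0k^{p/2}$ and $\theta_k\to0$ give $e_0>0$.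
\end{proof}

\begin{proposition}\label{prop:noalt}
If $p>0$, then (ALT) does not hold.
\end{proposition}

\begin{proof}
Suppose that (ALT) holds. Then $\theta_0=0$, and \eqref{eq:quant} and \eqref{eq:expand} are available. The two cases are those of the two examples in Section~\ref{sec:model}.

Let $0<p<2$. All error terms and the logarithmic term tend to $0$, so $N_k+\frac12=2\sum_le_lk^{p/2-l/n}+o(1)$ on $\mathcal K$. All exponents $\gamma$ are less than $1$, so $(k+2)^\gamma-k^\gamma\to0$. The integers $N_{k+2}-N_k$ tend to $0$, and $N_k$ is constant for large $k\in\mathcal K$. This contradicts $N_k\sim2e_0k^{p/2}\to\infty$.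

Let $p\ge2$. Then $k^{-p/2}\le k^{p/2-1}$, and the imaginary part of \eqref{eq:quant} gives $\operatorname{Im}\Lambda_k=O(k^{p/2-1})$ on $\mathcal K$. Take imaginary parts in \eqref{eq:expand}, where $e_0$ is real, and divide by $k^{p/2-1}$:
\[
\sum_{l=1}^{n-1}(\operatorname{Im}e_l)\,k^{1-l/n}-\frac{e_0\,p\,m}{4\pi n}\log k=O(1)\qquad(k\in\mathcal K).
\]
If some $\operatorname{Im}e_l$ is non-zero, the term with the smallest such $l$ dominates all others and is unbounded. Otherwise the left side is a multiple of $\log k$ with non-zero coefficient, because $p>0$ and $m>2(n-1)\ge0$. In both cases it is unbounded, a contradiction.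
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The ray $L$ was arbitrary, so Lemma~\ref{lem:dich} and Proposition~\ref{prop:noalt} give \eqref{eq:lower} for each ray and each $\epsilon$. For $r\ge2$,
\[
N(r,1/f)=\int_0^1\frac{n(t,1/f)-n(0,1/f)}t\,dt+\int_1^r\frac{n(t,1/f)}t\,dt\ge\int_{r-1}^r\frac{n(t,1/f)}t\,dt\ge\frac{n(r-1,1/f)}r .
\]
Since $(r-1)^n\sim r^n$, we get $\log N(r,1/f)\ge(\frac{|a|}2-o(1))r^n$, and in particular $\lambda(f)=\infty$.

For the upper bound fix $r$ and let $M=1+\max_{|z|\le r}|e^P+Q|$, so that $\log M\le(|a|+o(1))r^n$. Along a radius of the disc $|z|\le r$ let $\mathcal E(t)=M|f|^2+|f'|^2$ at distance $t$ from $0$. Since $|f''|\le M|f|$,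
\[
|\mathcal E'|\le2M|ff'|+2|f'f''|\le4M|ff'|\le2\sqrt M\,\mathcal E .
\]
Hence $M|f|^2\le\mathcal E(0)e^{2r\sqrt M}$, and as $M\ge1$, $|f|\le(|f(0)|^2+|f'(0)|^2)^{1/2}e^{r\sqrt M}$ on $|z|\le r$. Jensen's formula says that $N(r,1/f)=\frac1{2\pi}\int_0^{2\pi}\log|f(re^{i\alpha})|\,d\alpha-\log|c_f|$, where $c_f$ is the first non-zero Taylor coefficient of $f$ at $0$. So $N(r,1/f)\le r\sqrt M+O(1)$ and $\log N(r,1/f)\le(\frac{|a|}2+o(1))r^n$.
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

For $p\le0$ the function $H$ is bounded and there is no large parameter. Instead $H$ has a limit, the translates of \eqref{eq:normal} by $2\pi ik$ converge to the model equation \eqref{eq:model}, and the infinitely many quantization conditions become one condition, which can be met. The point to prove is that decay in two strips passes to the limit.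

The two converse statements are Example~\ref{ex:zerofree} and Proposition~\ref{prop:model}(b). Let now $f\not\equiv0$ be a solution with $\lambda(f)<\infty$. By Theorem~\ref{thm:A}, $p\le0$. Fix a ray $L$. The bound \eqref{eq:lower} would give $\lambda(f)=\infty$, as in the last proof, so (ALT) holds by Lemma~\ref{lem:dich}. By Lemma~\ref{lem:normal}, $H\to h$ uniformly as $\zeta\to\infty$ in $D$, where $h=b/(na)^2$ if $p=0$ and $h=0$ if $p<0$. We show that $h=-q^2/16$ with $q$ odd. Then $h\ne0$, so $p=0$, that is, $m=2(n-1)$, and $16b=-(qna)^2$.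

Let $k$ be large and in the parity class for which $y$ is recessive in $\Sigma_k$ and $\Sigma_{k+2}$. In the variable $s=\zeta-2\pi ik$ these strips are centered at $\operatorname{Im}s=\pi$ and $\operatorname{Im}s=5\pi$, and $y(2\pi ik+s)$ solves $Y''+A_kY=0$ with
\[
A_k(s)=G(2\pi ik+s)\,e^s+H(2\pi ik+s)\to e^s+h\qquad\text{locally uniformly in }\mathbb C .
\]
For $X\ge1$ and $\beta\in\{\pi,5\pi\}$ let $\Gamma_\beta$ be the ray $\operatorname{Im}s=\beta$ from $+\infty$ to $s_\beta=X+i\beta$. If $s$ is within distance $1$ of $\Gamma_\beta$, then $2\pi ik+s$ lies in the first quadrant and has modulus at least $k$, so $A_ke^{-s}=1+O(1/k)+O(e^{-X})$. For large $X$ and $k$ we have $|A_ke^{-s}-1|\le\frac12$ there. Put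
\[
\Phi_k=-e^{(s-i\beta)/2}(A_ke^{-s})^{1/2},\qquad g_k^{-2}=\Phi_k,\qquad W_k'=\Phi_k,\quad W_k(s_\beta)=0 .
\]
Then $\Phi_k^2=-A_k$, because $e^{-i\beta}=-1$. If $|\xi-1|\le\frac12$, then $\operatorname{Re}\xi^{1/2}\ge2^{-1/2}\cos\frac\pi{12}>\frac12$. So on the ray $\operatorname{Re}\Phi_k\le-\frac12e^{x/2}$, the function $\operatorname{Re}W_k$ increases as $s$ moves left, and $\operatorname{Re}W_k\le e^{X/2}-e^{x/2}$. Also $|g_k|\asymp e^{-x/4}$, and Cauchy's estimate gives $g_k',g_k''=O(e^{-x/4})$, with absolute constants. Hence $V=O(e^{-X/2})$ in Lemma~\ref{lem:wkb} with $\Lambda=1$, and we fix $X$ so that $e^V-1\le\frac12$ for all large $k$.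

The solution given by Lemma~\ref{lem:wkb} tends to $0$ at the start of $\Gamma_\beta$, so by Lemma~\ref{lem:strip} it is proportional to $y(2\pi ik+s)$. Let $y_k$ be the constant multiple of $y(2\pi ik+s)$ with
\[
y_k=g_ke^{W_k}\chi_k\ \text{ on }\Gamma_\pi,\qquad y_k=C_k\,g_ke^{W_k}\chi_k\ \text{ on }\Gamma_{5\pi},\qquad|\chi_k-1|\le\tfrac12 .
\]
At $s_\pi$ the value $|y_k|=|g_k\chi_k|$ lies between two positive constants, and the formula for $Y'$ in Lemma~\ref{lem:wkb} shows that $y_k'(s_\pi)$ is bounded. Pass to a subsequence along which $y_k(s_\pi)$ and $y_k'(s_\pi)$ converge. Solutions of linear equations depend continuously on the coefficient and the initial data, so $y_k$ converges locally uniformly in $\mathbb C$ to a solution $y_\infty$ of \eqref{eq:model} with $y_\infty(s_\pi)\ne0$. In particular $y_k(s_{5\pi})$ is bounded, and since $|g_k\chi_k|$ is bounded below at $s_{5\pi}$, so is $C_k$. Thus $|y_k(s)|\le K\exp(e^{X/2}-e^{x/2})$ on both rays, with $K$ independent of $k$. The bound passes to $y_\infty$, which therefore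 tends to $0$ on $\operatorname{Im}s=\pi$ and on $\operatorname{Im}s=5\pi$. Proposition~\ref{prop:model}(a) gives $h=-q^2/16$ with $q$ odd, and Theorem~\ref{thm:B} is proved.

\begin{thebibliography}{1}

\bibitem{Note}
\emph{A note on the oscillation theory of certain second order differential equations},
\texttt{https://afm.journal.fi/article/download/134844/83415/294048}.

\end{thebibliography}
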